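\title{Continuous eigenfunctions of the Ruelle operator under Bowen's condition}

\begin{abstract}
On a one-sided full shift over a finite alphabet, we prove that the Ruelle operator of every potential satisfying Bowen's condition has a strictly positive continuous eigenfunction for its spectral radius. This answers a question of Walters. Weak compactness gives an eigenfunction that is only a class in $L^\infty(\nu)$, where $\nu$ is a conformal measure. We show that its essential upper and lower envelopes are a sub- and a super-eigenfunction at every point, and that bounded distortion forces them to coincide. The proof uses only a distortion bound for the iterates of the operator on indicators of cylinders. This bound is equivalent to uniform convergence of the normalized iterates, and it is strictly weaker than Bowen's condition.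
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The Ruelle operator}
Let $E$ be a finite alphabet with at least two symbols and let $X=E^{\mathbb{N}}$, $\mathbb{N}=\{0,1,2,\dots\}$, carry the product topology, in which it is compact and metrizable. The left shift is $(\sigma x)_i=x_{i+1}$. For a finite word $w$ of length $|w|$ and $x\in X$, we write $wx$ for the concatenation and $[w]$ for the cylinder of all points that begin with $w$; the empty word gives $[\emptyset]=X$. A function is \emph{locally constant} if it depends on finitely many coordinates. We write $C(X)$ for the real continuous functions with the supremum norm $\|\cdot\|$, and $\nu(f)=\int f\,d\nu$.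

A \emph{potential} is a function $\psi\in C(X)$. Its \emph{Ruelle operator} $\mathcal{L}=\mathcal{L}_\psi$ acts on $C(X)$ by
\[
(\mathcal{L}f)(x)=\sum_{a\in E}e^{\psi(ax)}f(ax).
\]
With $S_n\psi=\sum_{k=0}^{n-1}\psi\circ\sigma^k$, induction on $n$ gives
\begin{equation}\label{eq:iter}
(\mathcal{L}^nf)(x)=\sum_{u\in E^n}e^{S_n\psi(ux)}f(ux),
\end{equation}
a weighted sum over the preimages of $x$ under $\sigma^n$. Since $|\mathcal{L}^nf|\le\|f\|\,\mathcal{L}^n1$, for real and for complex $f$, we have $\|\mathcal{L}^n\|=\|\mathcal{L}^n1\|$, and the spectral radius is $\rho(\mathcal{L})=\lim_n\|\mathcal{L}^n1\|^{1/n}$. If $u\in C(X)$ is strictly positive, then $u/\max u\le1\le u/\min u$; applying $\mathcal{L}^n$ shows that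
\begin{equation}\label{eq:compare}
\mathcal{L}u\le\lambda u\ \Longrightarrow\ \rho(\mathcal{L})\le\lambda,
\qquad
\mathcal{L}u\ge\lambda u\ \Longrightarrow\ \rho(\mathcal{L})\ge\lambda .
\end{equation}
So a positive continuous eigenfunction can only belong to the eigenvalue $\rho(\mathcal{L})$.

Such an eigenfunction normalizes the potential. If $\mathcal{L}h=\lambda h$ with $h>0$, then $g=e^{\psi}h/(\lambda\,h\circ\sigma)$ satisfies $\sum_ag(ax)=1$, and $f\mapsto\mathcal{L}(hf)/(\lambda h)=\sum_a g(a\,\cdot)f(a\,\cdot)$ is an averaging operator. Continuity of $h$ makes $\log g$ a potential again. In the simplest case $\psi(x)=\psi(x_0,x_1)$, the operator acts on functions of $x_0$ through the positive matrix $(e^{\psi(a,b)})$, and the Perron--Frobenius theorem supplies $h$.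

\subsection*{The conditions of Walters and Bowen}
For $p\ge0$ put
\[
V_p(\psi)=\sup_{n\ge1}\ \sup\bigl\{|S_n\psi(x)-S_n\psi(y)|:\ x_i=y_i\ \text{for }0\le i<n+p\bigr\}.
\]
The potential $\psi$ satisfies \emph{Walters' condition} if $V_p(\psi)\to0$ as $p\to\infty$, and \emph{Bowen's condition} if $V_0(\psi)<\infty$; we call $V_0(\psi)$ its \emph{Bowen constant}. Splitting off the last $\min(p,n)$ terms of $S_n\psi$ gives $V_0\le V_p+2p\|\psi\|$, so Walters' condition implies Bowen's.

Formula \eqref{eq:iter} shows what $V_p$ measures. If $x$ and $y$ agree in $p$ coordinates, then $ux$ and $uy$ agree in $n+p$, so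
\[
|\log\mathcal{L}^n1(x)-\log\mathcal{L}^n1(y)|\le V_p(\psi)\qquad\text{for all }n .
\]
Under Walters' condition the functions $\log\mathcal{L}^n1$ are therefore equicontinuous, which is what the Arzel\`a--Ascoli theorem asks for. Under Bowen's condition they merely have oscillation at most $V_0$; a bounded sequence has weak limit points, and these have no reason to be continuous.

A Borel probability $\nu$ on $X$ is \emph{conformal} for $\psi$ if $\mathcal{L}^*\nu=\rho(\mathcal{L})\nu$, and there is \emph{phase transition} if there is more than one conformal measure. The following is known.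
\begin{itemize}
\item[(a)] (Walters) Under Walters' condition there is no phase transition, and there is a positive eigenfunction $h$ with $\mathcal{L}h=\rho(\mathcal{L})h$, unique up to scaling. It satisfies Walters' condition, so it is continuous.
\item[(b)] Under Bowen's condition there is no phase transition.
\item[(c)] (Walters) Under Bowen's condition there is a bounded ``eigenfunction'', in a sense that asserts no continuity.
\end{itemize}
Walters asked whether the situation in (a) persists for the wider class of potentials satisfying Bowen's condition. The problem, posed in \cite{unb}, is this: \emph{if $\psi$ satisfies Bowen's condition, is there $h\in C(X)$, $h\not\equiv0$, with $\mathcal{L}h=\rho(\mathcal{L})h$?} The loss of equicontinuity suggests that (c) might be all one can say. The answer is nevertheless yes.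

\begin{theorem}\label{thm:A}
Let $\psi$ satisfy Bowen's condition with Bowen constant $C$. Then there is $h\in C(X)$, $h>0$, with $\mathcal{L}h=\rho(\mathcal{L})h$ everywhere and $h(x)/h(y)\le e^{C}$ for all $x,y\in X$.
\end{theorem}

The proof never compares the weights in \eqref{eq:iter} one by one. It only compares their sums over cylinders, and the property that it uses characterizes uniform convergence of the iterates. Consider two conditions on a potential $\psi$.
\begin{itemize}
\item[(D)] There is $K\ge1$ such that for each finite word $w$ there is $n_w$ with $\mathcal{L}^n\mathbf{1}_{[w]}(x)\le K\,\mathcal{L}^n\mathbf{1}_{[w]}(y)$ for all $x,y\in X$ and all $n\ge n_w$.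
\item[(R)] There are $\lambda>0$, a Borel probability $\nu$ and $h\in C(X)$, $h>0$, such that $\lambda^{-n}\mathcal{L}^nF\to\nu(F)h$ uniformly for every $F\in C(X)$.
\end{itemize}
In (D) the constant $K$ is the same for all words, while the waiting time $n_w$ is unrestricted.

\begin{theorem}\label{thm:B}
For every potential $\psi$, conditions \textup{(D)} and \textup{(R)} are equivalent. Bowen's condition with constant $C$ implies \textup{(D)} with $K=e^C$ and $n_w=|w|$, and \textup{(D)} is strictly weaker than Bowen's condition. When \textup{(D)} and \textup{(R)} hold, with $\lambda,\nu,h$ as in \textup{(R)}: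
\begin{itemize}
\item[(i)] $\lambda=\rho(\mathcal{L})$, $\mathcal{L}^*\nu=\lambda\nu$, $\mathcal{L}h=\lambda h$ and $\nu(h)=1$.
\item[(ii)] If $\mathcal{L}^*\nu'=\lambda'\nu'$ for a probability $\nu'$, then $\lambda'=\lambda$ and $\nu'=\nu$.
\item[(iii)] If $0\ne F\in C(X;\mathbb{C})$, $\mathcal{L}F=\kappa F$ and $|\kappa|\ge\lambda$, then $\kappa=\lambda$ and $F\in\mathbb{C}h$.
\item[(iv)] The infimum of the constants $K$ admissible in \textup{(D)} is $\max h/\min h$.
\item[(v)] The function $g=e^{\psi}h/(\lambda\,h\circ\sigma)$ is a continuous positive $g$-function, that is, $\sum_ag(ax)=1$ for all $x$. If $\psi$ satisfies Bowen's condition with constant $C$, then $\log g$ satisfies it with constant at most $3C$.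
\end{itemize}
\end{theorem}

By (iii) the eigenfunction of Theorem~\ref{thm:A} is unique up to scaling, and (ii) contains (b). The facts (a)--(c) are not used in the proofs. Section~\ref{sec:example} shows the idea on an example. Sections~\ref{sec:conformal}--\ref{sec:envelopes} construct the continuous eigenfunction under (D), Section~\ref{sec:convergence} derives (R) and completes Theorem~\ref{thm:A}, and Sections~\ref{sec:converse} and~\ref{sec:strict} prove the rest of Theorem~\ref{thm:B}.

\section{Potentials that count initial zeros}\label{sec:example}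

Let $E=\{0,1\}$ and let $\tau(x)\in\{0,1,\dots,\infty\}$ be the number of zeros with which $x$ begins. Given real numbers $a_k\to0$, put $a_\infty=0$ and $\psi(x)=a_{\tau(x)}$. A function of $\tau$ is locally constant away from $0^\infty$, so $\psi$ is continuous. Let $b_0=0$ and $b_k=a_1+\dots+a_k$.

\subsection*{Bowen's condition without Walters' condition}
Let $x,y$ agree in the first $n+p$ coordinates, let $x_0\dots x_{n-1}$ end with exactly $m$ zeros, and put $s=\tau(\sigma^nx)$, $t=\tau(\sigma^ny)$. For $k<n-m$ the first $1$ of $\sigma^kx$ lies in the common part, so $\psi(\sigma^kx)=\psi(\sigma^ky)$. For $1\le i\le m$ we have $\tau(\sigma^{n-i}x)=s+i$ and $\tau(\sigma^{n-i}y)=t+i$. Hence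
\[
S_n\psi(x)-S_n\psi(y)=(b_{s+m}-b_s)-(b_{t+m}-b_t),
\]
where a bracket is $0$ if $s$ or $t$, respectively, is infinite. Either $s=t$ or $s,t\ge p$, and the pair $x=0^{m+s}1^\infty$, $y=0^\infty$ with $n=m$ and $s\ge p$ gives the single bracket $b_{s+m}-b_s$. So $\beta_p\le V_p\le2\beta_p$ with $\beta_p=\sup_{s\ge p,\,m\ge1}|b_{s+m}-b_s|$: Bowen's condition holds if and only if $(b_k)$ is bounded, and Walters' condition holds if and only if $(b_k)$ converges. The choice $b_k=\sin\sqrt{k}$, for which $|a_k|\le\sqrt{k}-\sqrt{k-1}\to0$, satisfies the first and not the second.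

\subsection*{A bounded solution}
Assume only that $b_{k+j}-b_k\le B$ for all $j,k$. For $\lambda>1$ let $u(x)=u_{\tau(x)}$, where
\[
u_k=\sum_{j\ge0}\lambda^{-j-1}e^{b_{k+j}-b_k}\quad(k<\infty),\qquad u_\infty=\frac1{\lambda-1}.
\]
Then $\lambda^{-1}\le u_k\le e^{B}/(\lambda-1)$, and separating the term $j=0$ gives
\begin{equation}\label{eq:renewal}
\lambda u_k=1+e^{a_{k+1}}u_{k+1}\qquad(0\le k\le\infty,\ \ \infty+1=\infty).
\end{equation}
If $\tau(x)=k$, then $\mathcal{L}u(x)=e^{a_{k+1}}u_{k+1}+e^{a_0}u_0$, so
\begin{equation}\label{eq:defect}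
\mathcal{L}u=\lambda u+(e^{a_0}u_0-1).
\end{equation}
If $(b_k)$ is bounded, then $e^{a_0}u_0$ is a continuous function of $\lambda\in(1,\infty)$ that lies between two positive multiples of $1/(\lambda-1)$, so it equals $1$ for some $\lambda$. For this $\lambda$ the bounded function $u$ solves $\mathcal{L}u=\lambda u$.

\subsection*{Continuity from the equation}
Is $u$ continuous at $0^\infty$? We answer without the series, using only boundedness and \eqref{eq:renewal}. Let $u^*=\limsup_ku_k$ and $u_*=\liminf_ku_k$. Since $e^{a_{k+1}}\to1$, \eqref{eq:renewal} gives $\lambda u^*=1+u^*$ and $\lambda u_*=1+u_*$. The gap $d=u^*-u_*$ satisfies $d=\lambda^{-1}d$, so $d=0$, and $u_k\to1/(\lambda-1)=u_\infty$. Thus $u$ is continuous for every $\lambda>1$. For bounded $(b_k)$ and the $\lambda$ chosen above it is a positive continuous eigenfunction, whether or not Walters' condition holds.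

Let $D(x)$ be the gap between the upper and lower limits of $u$ at $x$, so that $D=d\,\mathbf{1}_{\{0^\infty\}}$, and let $T=\lambda^{-1}\mathcal{L}$. The argument has three ingredients.
\begin{enumerate}
\item The eigenvalue equation and the continuity of $\psi$ give $D\le TD$ at \emph{every} point. Here this reads $d\le\lambda^{-1}d$ at $0^\infty$.
\item The gap $D$ lives on a set that is null for the conformal measure $\nu$. Here this is visible: formula \eqref{eq:conf} below gives $\nu(\{0^\infty\})=\lambda^{-1}\nu(\{0^\infty\})$.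
\item For large $n$, the operator $T^n$ gives little weight, at every point, to a set of small measure made of cylinders. Here the weight of the preimage $0^n0^\infty$ is $\lambda^{-n}$; in general the bound is \eqref{eq:dist} below.
\end{enumerate}
Then $D\le T^nD$ is small everywhere. In general the first ingredient is a short computation and the third is condition (D). The second is the least visible one, because a priori the gap may be positive on all of $X$; it will come from uniqueness of the eigenfunction in $L^1(\nu)$.

\section{The conformal measure and bounded distortion}\label{sec:conformal}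

To take weak limits we need a reference measure on whose $L^1$ space the operator acts. An eigenmeasure of $\mathcal{L}^*$ has this property. For $a\in E$ and $A\subset X$ let $aA=\{ax:x\in A\}$. We apply the formula defining $\mathcal{L}$ pointwise to all real Borel functions.

\begin{lemma}\label{lem:conf}
For every potential $\psi$ there are a Borel probability $\nu$ and $\lambda>0$ with $\mathcal{L}^*\nu=\lambda\nu$. For any such pair, with $T=\lambda^{-1}\mathcal{L}$:
\begin{itemize}
\item[(a)] for every Borel set $A$ and $a\in E$,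
\begin{equation}\label{eq:conf}
\nu(aA)=\lambda^{-1}\int_Ae^{\psi(ax)}\,d\nu(x),
\end{equation}
so $\nu(aA)=0$ if and only if $\nu(A)=0$;
\item[(b)] $\nu([w])>0$ for every finite word $w$;
\item[(c)] $T$ induces a positive operator on $L^1(\nu)$ with $\nu(Tf)=\nu(f)$ and $\|Tf\|_1\le\|f\|_1$.
\end{itemize}
\end{lemma}

\begin{proof}
The Borel probabilities on $X$ form a convex set that is compact in the weak* topology, and the map $m\mapsto\mathcal{L}^*m/m(\mathcal{L}1)$ of this set into itself is weak*-continuous because $\mathcal{L}$ preserves $C(X)$ and $m(\mathcal{L}1)\ge\min\mathcal{L}1>0$. The Schauder--Tychonoff theorem (a continuous self-map of a nonempty compact convex subset of a locally convex Hausdorff space has a fixed point) gives $\nu$, with $\lambda=\nu(\mathcal{L}1)$.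

The set function $B\mapsto\nu(T\mathbf{1}_B)$ is a finite Borel measure by monotone convergence, and it integrates continuous functions as $\nu$ does. So it equals $\nu$, and $\nu(Tf)=\nu(f)$ for all Borel $f\ge0$. Since $T\mathbf{1}_{aA}(x)=\lambda^{-1}e^{\psi(ax)}\mathbf{1}_A(x)$, this gives \eqref{eq:conf}, whose integrand is positive. Part (b) follows by induction on $|w|$ from $[aw]=a[w]$ and $\nu(X)=1$. For (c), let $f$ be Borel with $\nu(|f|)<\infty$. Then $|Tf|\le T|f|$ and $\nu(T|f|)=\nu(|f|)$. This gives the norm bound, shows that $Tf=0$ a.e.\ when $f=0$ a.e., and yields $\nu(Tf)=\nu(f)$ on writing $f=f^+-f^-$.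
\end{proof}

\begin{lemma}\label{lem:bowen}
Bowen's condition with constant $C$ implies \textup{(D)} with $K=e^C$ and $n_w=|w|$.
\end{lemma}

\begin{proof}
For $n\ge|w|$, \eqref{eq:iter} gives $\mathcal{L}^n\mathbf{1}_{[w]}(x)=\sum_ue^{S_n\psi(ux)}$, summed over the words $u\in E^n$ that begin with $w$; this set of words does not depend on $x$. The points $ux$ and $uy$ agree in the coordinates $0,\dots,n-1$, so $e^{S_n\psi(ux)}\le e^Ce^{S_n\psi(uy)}$. Sum over $u$.
\end{proof}

\emph{From here to the end of Section~\ref{sec:convergence} we assume \textup{(D)} with constant $K$, except in Example~\ref{ex:fail}, and we fix $\nu,\lambda,T$ as in Lemma~\ref{lem:conf}. ``Almost everywhere'' refers to $\nu$.} Condition (D) will be used in the following form, which turns an integral into a bound at every point.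

\begin{lemma}\label{lem:dist}
For each locally constant $f\ge0$ there is $n_f$ such that
\begin{equation}\label{eq:dist}
K^{-1}\nu(f)\le T^nf(x)\le K\nu(f)\qquad\text{for all }x\in X,\ n\ge n_f .
\end{equation}
Moreover $\lambda=\rho(\mathcal{L})$, so $\nu$ is conformal.
\end{lemma}

\begin{proof}
Write $f=\sum_{w\in E^k}c_w\mathbf{1}_{[w]}$ with $c_w\ge0$ and let $n_f=\max_{w\in E^k}n_w$. By (D), $T^nf(x)\le K\,T^nf(y)$ for all $x,y$ and $n\ge n_f$. Integrating in $y$ gives the upper bound and integrating in $x$ gives the lower bound, because $\nu(T^nf)=\nu(f)$. For $f=1$ we get $K^{-1}\lambda^n\le\|\mathcal{L}^n1\|\le K\lambda^n$ for large $n$, hence $\rho(\mathcal{L})=\lambda$.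
\end{proof}

\section{Fixed points in $L^1(\nu)$}\label{sec:fixed}

The estimate \eqref{eq:dist} concerns locally constant functions and comes with a waiting time that depends on the function. For a fixed point of $T$ the waiting time costs nothing, and the $L^1$ contraction lets us approximate.

\begin{lemma}\label{lem:fixed}
\begin{itemize}
\item[(a)] If $f\in L^1(\nu)$, $f\ge0$ and $Tf=f$ a.e., then $K^{-1}\nu(f)\le f\le K\nu(f)$ a.e.
\item[(b)] If $f,h\in L^1(\nu)$ are real, $Tf=f$ and $Th=h$ a.e., and $\nu(h)\ne0$, then $f=ch$ a.e.\ with $c=\nu(f)/\nu(h)$.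
\end{itemize}
\end{lemma}

\begin{proof}
(a) Continuous functions are dense in $L^1(\nu)$, and locally constant functions are uniformly dense in $C(X)$. So there are locally constant $f_k\to f$ in $L^1(\nu)$, and replacing $f_k$ by $|f_k|$ we may take $f_k\ge0$. Let $q_k=T^nf_k$ with $n=n_{f_k}$. Then $\|f-q_k\|_1=\|T^n(f-f_k)\|_1\le\|f-f_k\|_1\to0$, and $K^{-1}\nu(f_k)\le q_k\le K\nu(f_k)$ by \eqref{eq:dist}. A subsequence of $(q_k)$ converges to $f$ a.e., and $\nu(f_k)\to\nu(f)$.

(b) The function $q=f-ch$ satisfies $Tq=q$ a.e.\ and $\nu(q)=0$. We have $|q|=|Tq|\le T|q|$ a.e., and both sides have the same integral, so $T|q|=|q|$ a.e. Hence $q^+=(|q|+q)/2$ is a nonnegative fixed point. If $\nu(q^+)>0$, then $q^+>0$ a.e.\ by (a), so $q>0$ a.e., which contradicts $\nu(q)=0$. Thus $\nu(q^+)=0$, then $\nu(q^-)=\nu(q^+)-\nu(q)=0$, and $q=0$ a.e.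
\end{proof}

\begin{lemma}\label{lem:exist}
There is $h\in L^1(\nu)$ with $Th=h$ a.e., $\nu(h)=1$ and $K^{-1}\le h\le K$ a.e.
\end{lemma}

\begin{proof}
By \eqref{eq:dist} with $f=1$, $\sup_j\|T^j1\|<\infty$. So the averages $A_N=\frac1N\sum_{j<N}T^j1$ are bounded in the Hilbert space $L^2(\nu)$, and a subsequence converges weakly in $L^2(\nu)$ to some $h$. Since $L^\infty(\nu)\subset L^2(\nu)$, it also converges weakly in $L^1(\nu)$. A bounded operator is weakly continuous, and $TA_N-A_N=(T^N1-1)/N\to0$ uniformly, so $Th=h$ a.e. Testing against indicators gives $h\ge0$ a.e.\ and $\nu(h)=\lim\nu(A_N)=1$. The bounds follow from Lemma~\ref{lem:fixed}(a).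
\end{proof}

\section{The essential envelopes}\label{sec:envelopes}

The class $h$ of Lemma~\ref{lem:exist} has no values at points. If it has a continuous version, then the value at $x$ is squeezed between the essential bounds of $h$ on small cylinders around $x$, since these cylinders have positive measure. This tells us what to define. For a cylinder $Q$ let
\[
M(Q)=\inf\{t:\nu(Q\cap\{h>t\})=0\},\qquad m(Q)=\sup\{t:\nu(Q\cap\{h<t\})=0\}
\]
be the essential supremum and infimum of $h$ on $Q$. They depend only on the class of $h$, they satisfy $m(Q)\le h\le M(Q)$ a.e.\ on $Q$, and $K^{-1}\le m(Q)\le M(Q)\le K$ because $\nu(Q)>0$. Let $C_k(x)=[x_0\dots x_{k-1}]$. As $k$ grows, $C_k(x)$ shrinks, so $M(C_k(x))$ decreases and $m(C_k(x))$ increases. For \emph{every} $x\in X$ define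
\[
h^*(x)=\lim_{k\to\infty}M(C_k(x)),\qquad h_*(x)=\lim_{k\to\infty}m(C_k(x)).
\]
These are Borel functions with $K^{-1}\le h_*\le h^*\le K$. The functions $D_k(x)=M(C_k(x))-m(C_k(x))$ are locally constant, satisfy $0\le D_k\le K$, and decrease pointwise to the gap $D=h^*-h_*$. We follow the three ingredients of Section~\ref{sec:example}.

\begin{lemma}\label{lem:sub}
At every point of $X$ we have $h^*\le Th^*$ and $h_*\ge Th_*$.
\end{lemma}

\begin{proof}
Fix $x$ and $k$, and note that $aC_k(x)=C_{k+1}(ax)$. For $a\in E$ let $A$ be the set of $y\in C_k(x)$ with $h(ay)>M(C_{k+1}(ax))$. Then $aA$ is a subset of $C_{k+1}(ax)$ on which $h$ exceeds its essential supremum, so $\nu(aA)=0$, and $\nu(A)=0$ by Lemma~\ref{lem:conf}(a). Hence for a.e.\ $y\in C_k(x)$,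
\[
h(y)=\lambda^{-1}\sum_ae^{\psi(ay)}h(ay)\le\lambda^{-1}\sum_a\Bigl(\sup_{z\in C_k(x)}e^{\psi(az)}\Bigr)M(C_{k+1}(ax)).
\]
The right side does not depend on $y$, so it bounds $M(C_k(x))$. As $k\to\infty$ the supremum tends to $e^{\psi(ax)}$ by continuity of $\psi$, and the sum is finite; we obtain $h^*(x)\le Th^*(x)$. In the same way $h(ay)\ge m(C_{k+1}(ax))>0$ for a.e.\ $y\in C_k(x)$, so
\[
m(C_k(x))\ge\lambda^{-1}\sum_a\Bigl(\inf_{z\in C_k(x)}e^{\psi(az)}\Bigr)m(C_{k+1}(ax)),
\]
and the limit is $h_*(x)\ge Th_*(x)$.
\end{proof}

For a general bounded function the envelopes need not agree with it anywhere in measure: if a set and its complement both meet every cylinder in positive measure, the envelopes of its indicator are the constants $1$ and $0$. For $h$, Lemma~\ref{lem:sub} makes the envelopes fixed points of $T$ in $L^1(\nu)$, and then uniqueness applies.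

\begin{lemma}\label{lem:ae}
We have $h_*=h=h^*$ a.e. In particular $\nu(D)=0$.
\end{lemma}

\begin{proof}
The function $Th^*-h^*$ is nonnegative and has integral $0$, so $Th^*=h^*$ a.e. By Lemma~\ref{lem:fixed}(b), $h^*=ch$ a.e.\ with $c=\nu(h^*)>0$. There are countably many cylinders, so outside one null set $h(x)\le M(C_k(x))$ for all $k$. Hence $h\le h^*$ a.e., and integrating gives $1\le c$. On the other hand $h^*(x)\le M(C_0(x))=M(X)$ for every $x$, so $ch\le M(X)$ a.e., that is, $cM(X)\le M(X)$. As $M(X)>0$, we get $c\le1$.

For the lower envelope, $h_*-Th_*\ge0$ has integral $0$, so $h_*=c'h$ a.e.\ with $c'=\nu(h_*)>0$. Outside a null set $h(x)\ge m(C_k(x))$ for all $k$, so $h_*\le h$ a.e.\ and $c'\le1$. Finally $h_*\ge m(X)$ everywhere gives $c'm(X)\ge m(X)>0$, so $c'\ge1$.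
\end{proof}

A null set can still be dense, so Lemma~\ref{lem:ae} does not give continuity. We cannot apply \eqref{eq:dist} to $D$, which is not locally constant, and $L^1$ approximation as in Lemma~\ref{lem:fixed} would lose the pointwise information. But $D$ is dominated \emph{at every point} by the locally constant functions $D_k$, whose integrals tend to zero.

\begin{proposition}\label{prop:cont}
We have $h^*=h_*$ everywhere. The common function, again denoted by $h$, satisfies
\[
h\in C(X),\qquad\mathcal{L}h=\rho(\mathcal{L})h\ \text{ everywhere},\qquad K^{-1}\le h\le K,\qquad\nu(h)=1 .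
\]
\end{proposition}

\begin{proof}
Subtracting the inequalities of Lemma~\ref{lem:sub} gives $D\le TD$ everywhere. The pointwise operator $T$ preserves inequalities, so $D\le T^nD$ for all $n$. Fix $k$ and take $n\ge n_{D_k}$. Since $D\le D_k$, the upper bound in \eqref{eq:dist} gives, at every point,
\[
D\le T^nD\le T^nD_k\le K\nu(D_k).
\]
By dominated convergence $\nu(D_k)\to\nu(D)=0$. Hence $D\equiv0$.

For real $t$ the set $\{h^*<t\}=\bigcup_k\{x:M(C_k(x))<t\}$ is a union of cylinders, and so is $\{h_*>t\}=\bigcup_k\{x:m(C_k(x))>t\}$. So for $h=h^*=h_*$ the sets $\{h<t\}$ and $\{h>t\}$ are open, and $h$ is continuous. Lemma~\ref{lem:sub} now reads $h\le Th\le h$, and $\lambda=\rho(\mathcal{L})$ by Lemma~\ref{lem:dist}. By Lemma~\ref{lem:ae}, $h$ is a version of the class from Lemma~\ref{lem:exist}, so $\nu(h)=1$.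
\end{proof}

\begin{remark}\label{rem:hyp}
The upper bound in \eqref{eq:dist} gave the bounded class $h$ and the vanishing of $D$; in the last step it matters that $K$ does not depend on $k$, while $n_{D_k}$ may grow arbitrarily, because $D\le T^nD$ holds for all $n$. The lower bound gave uniqueness in $L^1(\nu)$. Continuity of $\psi$ entered in the existence of $\nu$ and in Lemma~\ref{lem:sub}, and a distortion bound cannot replace it. Indeed, take $\psi=a_{\tau}$ as in Section~\ref{sec:example} but with $a_k=(-1)^k$. The sums $b_k$ are bounded, so $V_0(\psi)<\infty$, but a positive continuous solution of $\mathcal{L}h=\lambda h$ would make $e^{\psi(0x)}=(\lambda h(x)-e^{a_0}h(1x))/h(0x)$ continuous at $x=0^\infty$, which it is not.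
\end{remark}

\begin{example}\label{ex:fail}
Continuity of $\psi$ alone does not suffice either. In Section~\ref{sec:example} take $a_0=-\log2$ and $a_k=2\log\frac{k}{k+1}$ for $k\ge1$, so that $b_k=-2\log(k+1)$ and $B=0$ is admissible. For every $\lambda'>1$ the function $u$ built from $\lambda'$ is positive and continuous, and $e^{a_0}u_0\le\frac12\sum_{j\ge0}(j+1)^{-2}<1$. By \eqref{eq:defect} and \eqref{eq:compare}, $\rho(\mathcal{L})\le\lambda'$, so $\rho(\mathcal{L})\le1$. Let $\nu,\lambda$ be as in Lemma~\ref{lem:conf}. If $\tau(x)=k<\infty$, then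
\[
\mathcal{L}^n1(x)\ge e^{S_n\psi(0^nx)}=\Bigl(\frac{k+1}{k+n+1}\Bigr)^2\ge(n+1)^{-2},
\]
and $\mathcal{L}^n1(0^\infty)\ge1$. So $(n+1)^{-2}\le\nu(\mathcal{L}^n1)=\lambda^n\le\|\mathcal{L}^n\|$, and $\lambda=\rho(\mathcal{L})=1$. Let $f\in C(X)$ satisfy $\mathcal{L}f=f$. Then $\mathcal{L}|f|-|f|$ is continuous, nonnegative and has integral $0$, so it vanishes by Lemma~\ref{lem:conf}(b). At $0^\infty$ this reads $|f(0^\infty)|=|f(0^\infty)|+\frac12|f(10^\infty)|$, so $f(10^\infty)=0$. Then $\mathcal{L}^n|f|(10^\infty)=0$ forces $f(v10^\infty)=0$ for all words $v$. These points are dense, so $f\equiv0$: there is no continuous eigenfunction for $\rho(\mathcal{L})$.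
\end{example}

\section{Uniform convergence}\label{sec:convergence}

With the continuous $h$ of Proposition~\ref{prop:cont} we can normalize. Let $Pf=T(hf)/h$ on $C(X)$ and $\mu(f)=\nu(hf)$. Then $P$ is positive, $P1=1$, $P^nf=T^n(hf)/h$, $\mu$ is a probability, and $\mu(Pf)=\nu(T(hf))=\mu(f)$. From $f\ge\min f$ we get $Pf\ge\min f$, so $\min P^nf$ is nondecreasing in $n$. The lower bound in \eqref{eq:dist} says that the minimum eventually covers a fixed fraction of its distance to the mean. The waiting time depends on the function, so we get no rate, but convergence follows.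

\begin{lemma}\label{lem:minor}
If $f\in C(X)$ and $f\ge0$, then $\lim_n\min P^nf\ge K^{-2}\mu(f)$.
\end{lemma}

\begin{proof}
Let $\eta>0$. By uniform continuity of $hf$ there is $k$ such that $f_\eta(x)=\min_{C_k(x)}hf$ satisfies $hf-\eta\le f_\eta\le hf$. The function $f_\eta$ is locally constant and nonnegative. For $n\ge n_{f_\eta}$, \eqref{eq:dist} gives $T^n(hf)\ge T^nf_\eta\ge K^{-1}\nu(f_\eta)$, and dividing by $h\le K$ gives $P^nf\ge K^{-2}\nu(f_\eta)\ge K^{-2}(\mu(f)-\eta)$. Let $n\to\infty$ and then $\eta\to0$.
\end{proof}

\begin{proposition}\label{prop:DR}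
Condition \textup{(D)} implies \textup{(R)}, with $\lambda,\nu,h$ as constructed above, and $h(x)/h(y)\le K$ for all $x,y$.
\end{proposition}

\begin{proof}
Let $f\in C(X)$, $\alpha_n=\min P^nf$ and $\alpha=\lim\alpha_n$. Since $\mu(f)=\mu(P^nf)\ge\alpha_n$, we have $\alpha\le\mu(f)$. Apply Lemma~\ref{lem:minor} to $P^jf-\alpha_j\ge0$: as $\min P^n(P^jf-\alpha_j)=\alpha_{n+j}-\alpha_j$, it gives $\alpha-\alpha_j\ge K^{-2}(\mu(f)-\alpha_j)$. Letting $j\to\infty$ we obtain $0\ge K^{-2}(\mu(f)-\alpha)$, so $\min P^nf\to\mu(f)$. The same statement for $-f$ is $\max P^nf\to\mu(f)$. Hence $P^nf\to\mu(f)$ uniformly. For $F\in C(X)$ take $f=F/h$: then $\lambda^{-n}\mathcal{L}^nF=h\,P^n(F/h)\to\nu(F)h$ uniformly. With $F=1$ and (D) for the empty word, $h(x)/h(y)=\lim_n\mathcal{L}^n1(x)/\mathcal{L}^n1(y)\le K$.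
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:bowen}, (D) holds with $K=e^C$. Proposition~\ref{prop:cont} gives the eigenfunction and Proposition~\ref{prop:DR} gives $h(x)/h(y)\le e^C$.
\end{proof}

A uniformly convergent sequence in $C(X)$ is equicontinuous. So under Bowen's condition the functions $\lambda^{-n}\mathcal{L}^n1$ are equicontinuous after all; this is a consequence of the existence of $h$, not a step toward it.

\section{The converse and the properties of $\lambda,\nu,h$}\label{sec:converse}

We now assume (R) and prove (D) and items (i)--(v) of Theorem~\ref{thm:B}.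

\emph{Item \textup{(i)}.} For $F\in C(X)$, apply (R) to $\mathcal{L}F$ and to $F$:
\[
\nu(\mathcal{L}F)\,h=\lim_n\lambda^{-n}\mathcal{L}^{n+1}F=\lambda\,\nu(F)\,h .
\]
So $\mathcal{L}^*\nu=\lambda\nu$. Since $h=\lim\lambda^{-n}\mathcal{L}^n1$ uniformly and $\mathcal{L}$ is bounded, $\mathcal{L}h=\lim\lambda^{-n}\mathcal{L}^{n+1}1=\lambda h$. Then $h=\lambda^{-n}\mathcal{L}^nh\to\nu(h)h$ gives $\nu(h)=1$, and $\lambda=\rho(\mathcal{L})$ by \eqref{eq:compare}.

\emph{Condition \textup{(D)} and item \textup{(iv)}.} By Lemma~\ref{lem:conf}(b), $\nu([w])>0$ for every word $w$. So $\lambda^{-n}\mathcal{L}^n\mathbf{1}_{[w]}$ converges uniformly to the strictly positive function $\nu([w])h$; its maximum and minimum converge to those of the limit, and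
\[
\lim_{n\to\infty}\ \sup_{x,y\in X}\ \frac{\mathcal{L}^n\mathbf{1}_{[w]}(x)}{\mathcal{L}^n\mathbf{1}_{[w]}(y)}=\frac{\max h}{\min h}\qquad\text{for every }w .
\]
The limit does not depend on $w$. Hence (D) holds for every $K>\max h/\min h$ and for no $K<\max h/\min h$. Together with Proposition~\ref{prop:DR}, this proves that (D) and (R) are equivalent.

\emph{Item \textup{(ii)}.} If $\mathcal{L}^*\nu'=\lambda'\nu'$, then $\lambda'=\nu'(\mathcal{L}1)>0$ and $(\lambda'/\lambda)^n=\nu'(\lambda^{-n}\mathcal{L}^n1)\to\nu'(h)\in(0,\infty)$. A geometric sequence with a positive finite limit has ratio $1$, so $\lambda'=\lambda$ and $\nu'(h)=1$. Then $\nu'(F)=\nu'(\lambda^{-n}\mathcal{L}^nF)\to\nu(F)\nu'(h)=\nu(F)$ for all $F\in C(X)$.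

\emph{Item \textup{(iii)}.} Applied to real and imaginary parts, (R) holds for complex $F$. With $z=\kappa/\lambda$ we get $z^nF\to\nu(F)h$. Evaluating at a point where $F\ne0$ shows that $z^n$ converges to some $\ell$, and $|\ell|\ge1$ because $|z|\ge1$. From $z^{n+1}=z\,z^n$ we get $\ell=z\ell$, so $z=1$ and $F=\nu(F)h$.

\emph{Item \textup{(v)}.} The function $g$ is continuous and positive, and $\sum_ag(ax)=\mathcal{L}h(x)/(\lambda h(x))=1$. The sum of $\log h\circ\sigma^k-\log h\circ\sigma^{k+1}$ telescopes:
\[
S_n\log g=S_n\psi-n\log\lambda+\log h-\log h\circ\sigma^n .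
\]
Under Bowen's condition with constant $C$, Lemma~\ref{lem:bowen} and (iv) give $\max h/\min h\le e^C$. If $x,y$ agree in $n$ coordinates, each of $S_n\psi$, $\log h$ and $\log h\circ\sigma^n$ differs by at most $C$ between $x$ and $y$, so $V_0(\log g)\le3C$.

\section{Condition (D) without Bowen's condition}\label{sec:strict}

Bowen's condition controls the weight of every single preimage, including atypical ones such as a long constant word; (D) sees only sums. The following potential separates the two and completes the proof of Theorem~\ref{thm:B}. Let $E=\{1,-1\}$, $1<\alpha\le2$, $\zeta=\sum_{j\ge1}j^{-\alpha}$, $0<\varepsilon<1/\zeta$, and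
\[
g(x)=\frac12\Bigl(1+\varepsilon x_0\sum_{j\ge1}j^{-\alpha}x_j\Bigr),\qquad\psi=\log g .
\]
The series converges uniformly and $\varepsilon\zeta<1$, so $g$ is continuous and positive. The terms with $x_0=1$ and $x_0=-1$ cancel, so $\sum_ag(ax)=1$. Thus $P=\mathcal{L}_\psi$ is positive with $P1=1$.

\begin{proposition}\label{prop:strict}
The potential $\psi$ satisfies \textup{(R)} with $\lambda=1$ and $h=1$, hence \textup{(D)}, but it does not satisfy Bowen's condition.
\end{proposition}

\begin{proof}
\emph{Bowen's condition fails.} Let $x=1^\infty$ and $y=1^n(-1)^\infty$. For $0\le k<n$ and $m=n-k$ we have $\sigma^ky=1^m(-1)^\infty$, so $2g(\sigma^kx)=A$ and $2g(\sigma^ky)=A_m$, where $A=1+\varepsilon\zeta\le2$ and $A_m=A-2\varepsilon\sum_{j\ge m}j^{-\alpha}$. Using $-\log t\ge1-t$ and comparing the sum with an integral,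
\[
\psi(\sigma^kx)-\psi(\sigma^ky)=-\log\frac{A_m}{A}\ge\frac{A-A_m}{A}\ge\varepsilon\sum_{j\ge m}j^{-\alpha}\ge\frac{\varepsilon\,m^{1-\alpha}}{\alpha-1}.
\]
Hence $S_n\psi(x)-S_n\psi(y)\ge\frac{\varepsilon}{\alpha-1}\sum_{m=1}^nm^{1-\alpha}$, which is unbounded in $n$ because $\alpha-1\le1$.

\emph{The influence of one coordinate.} We must show that the oscillation of $P^nf$ tends to $0$. Since $g$ depends on the coordinates through a weighted sum, it is natural to track them one at a time. For $f\in C(X)$ let $\delta_j(f)$ be the supremum of $|f(x)-f(x')|$ over pairs that differ only in coordinate $j$, and let $\Delta(f)=\sum_{j\ge0}\delta_j(f)$. Given $x,y$, the points $z^{(j)}=y_0\dots y_{j-1}x_jx_{j+1}\dots$ start at $x$, converge to $y$, and $z^{(j)},z^{(j+1)}$ differ at most in coordinate $j$. So $\max f-\min f\le\Delta(f)$.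

Let $x,x'$ differ only in coordinate $j$. Then
\[
Pf(x)-Pf(x')=\sum_ag(ax')\bigl(f(ax)-f(ax')\bigr)+\sum_a\bigl(g(ax)-g(ax')\bigr)f(ax).
\]
The points $ax,ax'$ differ only in coordinate $j+1$, so the first sum is at most $\delta_{j+1}(f)$ in absolute value. Also $g(ax)-g(ax')=ad$ with $d=\frac12\varepsilon(j+1)^{-\alpha}(x_j-x'_j)$, so the second sum equals $d\,\bigl(f(1x)-f((-1)x)\bigr)$. Therefore
\begin{equation}\label{eq:influence}
\delta_j(Pf)\le\delta_{j+1}(f)+\varepsilon(j+1)^{-\alpha}\delta_0(f).
\end{equation}
Each application of $P$ removes the influence $\delta_0(f)$ of the first coordinate and redistributes only the fraction $\varepsilon\zeta<1$ of it.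

\emph{The total influence tends to zero.} Let $f$ be locally constant, so that $\Delta(f)<\infty$, and put $s_n=\delta_0(P^nf)$. Summing \eqref{eq:influence} over $j$ for the function $P^nf$ gives $\Delta(P^{n+1}f)\le\Delta(P^nf)-(1-\varepsilon\zeta)s_n$. All these quantities are finite, and telescoping gives $\sum_ns_n\le\Delta(f)/(1-\varepsilon\zeta)<\infty$. This shows only that $\Delta(P^nf)$ decreases; to see that the limit is $0$, apply \eqref{eq:influence} $n$ times:
\[
\delta_j(P^nf)\le\delta_{j+n}(f)+\varepsilon\sum_{i=1}^n(j+i)^{-\alpha}s_{n-i}.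
\]
Summing over $j\ge0$, with $r_i=\sum_{j\ge i}j^{-\alpha}$,
\[
\Delta(P^nf)\le\sum_{j\ge n}\delta_j(f)+\varepsilon\sum_{i=1}^nr_i\,s_{n-i}.
\]
The first term vanishes for large $n$. For the second, note that $r_i\le\zeta$ and that $r_i$ decreases to $0$. For fixed $I$ and $n>I$ the sum is at most $\zeta\sum_{l\ge n-I}s_l+r_{I+1}\sum_{l\ge0}s_l$; let $n\to\infty$ and then $I\to\infty$. Hence $\Delta(P^nf)\to0$, and $\max P^nf-\min P^nf\to0$.

\emph{Conclusion.} Let $f\in C(X)$ and let $f'$ be locally constant with $\|f-f'\|\le\eta$. Since $\|P\|=1$, the oscillation of $P^nf$ exceeds that of $P^nf'$ by at most $2\eta$. So $\max P^nf-\min P^nf\to0$ for all $f\in C(X)$. As $\min P^nf$ is nondecreasing and $\max P^nf$ is nonincreasing, $P^nf$ converges uniformly to a constant. This constant is a positive linear functional of $f$ with value $1$ at $f=1$, so by the Riesz representation theorem it is $\nu(f)$ for a Borel probability $\nu$. Thus (R) holds with $\lambda=1$, $h=1$, and (D) follows from Section~\ref{sec:converse}.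
\end{proof}

\begin{thebibliography}{1}

\bibitem{unb}
Universidade de Bras\'ilia,
\texttt{https://mat.unb.br/\allowbreak images/\allowbreak smat/\allowbreak repositorio/\allowbreak 2020\_08\_05/\allowbreak Tese\_Leonardo\_Melo.pdf}

\end{thebibliography}
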